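# Single balls and families of balls: a weighted maximal inequality on variable Lebesgue spaces

## 1. A comb of intervals with short cores

On the real line take $N$ unit intervals $I_m=[10m,10m+1]$, $1\le m\le N$, and in each a short core $J_m=[10m,10m+h]$ with $h=2^{-8}$. Measure functions with two exponents at once: exponent $\frac85$ on the cores and exponent $2$ everywhere else. The norm is defined in Section 2. For now we need only two things about it: it is monotone, and for a function supported where the exponent is a constant $q$ it is the usual $L^q$ norm. Finally take the weight $w=h^{-3/8}=8$ on the cores and $w=1$ elsewhere.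

Let $f$ be the indicator of $\bigcup_m(I_m\setminus J_m)$. It lives where the exponent is $2$ and $w=1$, so
$$\|fw\|=(N(1-h))^{1/2}\le N^{1/2}.$$
Averaging over $I_m$ shows that $Mf\ge 1-h$ on $I_m$, in particular on $J_m$. On the cores the exponent is $\frac85$, so
$$\|(Mf)w\|\ge(1-h)\,\|w\chi_{\bigcup J_m}\|=(1-h)\cdot 8\,(Nh)^{5/8}=(1-h)\,\tfrac14N^{5/8}.$$
Drop the harmless factors $1-h$ and compare what arrives on the cores with what we started from.

* One interval, with the weight: the ratio is $\frac14$.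
* $N=2^{24}$ intervals, no weight: $\|\chi_{\bigcup J_m}\|=(2^{24}2^{-8})^{5/8}=2^{10}$ against $2^{12}$. The ratio is again $\frac14$.
* $N=2^{24}$ intervals, with the weight: $\frac14\cdot2^{15}=2^{13}$ against $2^{12}$. The ratio is $2$.

In general the weighted ratio is $N^{1/8}/4$ and the unweighted one is $N^{1/8}/32$. The factor $N^{1/8}$ is $N^{5/8}/N^{1/2}$: it is the price of carrying $N$ disjoint bumps from a place with exponent $2$ to a place with exponent $\frac85$. A test on one interval never sees it. A test on many intervals without the weight sees it, but multiplied by the small number $h^{5/8}=\frac1{32}$, whereas the weighted test multiplies it only by $\frac14$.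

So here is something to ask. Suppose a weight passes every test on a single interval, and suppose the maximal operator behaves well without the weight. Must it behave well with the weight?

## 2. Exponents, weights and the conjecture

**Definition (variable Lebesgue space).** For measurable $p(\cdot):\mathbb R^n\to[1,\infty]$ write $p_-=\operatorname{ess\,inf}p$, $p_+=\operatorname{ess\,sup}p$, and define $p'(\cdot)$ by $\frac1{p(x)}+\frac1{p'(x)}=1$. When $p_+<\infty$, the space $L^{p(\cdot)}$ carries the Luxemburg norm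
$$\|f\|_{p(\cdot)}=\inf\Big\{\mu>0:\int_{\mathbb R^n}\Big(\frac{|f(x)|}\mu\Big)^{p(x)}dx\le1\Big\}.$$

The integral $\int(|f|/v)^{p}$ is called the modular of $f/v$. We use these textbook facts: the norm is monotone and satisfies the triangle inequality, also for countable sums of nonnegative functions; if $p_+<\infty$ and $0<\|f\|_{p(\cdot)}<\infty$, the modular of $f/\|f\|_{p(\cdot)}$ equals $1$; and Hölder's inequality $\int|fg|\le2\|f\|_{p(\cdot)}\|g\|_{p'(\cdot)}$. For a sequence of exponents $q=(q_\nu)$, $\ell^{(q)}$ denotes the sequence space with the Luxemburg norm of the modular $\sum_\nu|a_\nu|^{q_\nu}$.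

*Example.* Let $E_1,E_2$ be disjoint sets of measure $1$ with $p=2$ on $E_1$ and $p=1$ on $E_2$. The norm $\mu$ of $\chi_{E_1\cup E_2}$ solves $\mu^{-2}+\mu^{-1}=1$, so $\mu=\frac{1+\sqrt5}2$. Both pieces have norm $1$, but the norm of the sum depends on which exponents are involved.

**Definition ($A_{p(\cdot)}$).** A weight $w$ with $0<w<\infty$ a.e. belongs to $A_{p(\cdot)}$ if
$$[w]_{A_{p(\cdot)}}=\sup_Q|Q|^{-1}\|w\chi_Q\|_{p(\cdot)}\|w^{-1}\chi_Q\|_{p'(\cdot)}<\infty ,$$
the supremum being over all cubes $Q\subset\mathbb R^n$.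

*Example.* If $p$ is constant, $1<p<\infty$, the quantity under the supremum is $\big(|Q|^{-1}\int_Qw^p\big)^{1/p}\big(|Q|^{-1}\int_Qw^{-p'}\big)^{1/p'}$. So $w\in A_{p(\cdot)}$ means that $w^p$ is a classical Muckenhoupt $A_p$ weight. Since $|x|^a$ is in classical $A_p$ exactly for $-n<a<n(p-1)$, the weight $|x|^{-nb}$ belongs to $A_{p(\cdot)}$, $p=1/\beta$, exactly when $\beta-1<b<\beta$.

**Definition (log-Hölder).** $p(\cdot)\in LH$ if both of the following hold. $LH_0$: there is $C_0$ with $|p(x)-p(y)|\le\frac{C_0}{-\log|x-y|}$ whenever $|x-y|<\frac12$. $LH_\infty$: there are $p_\infty,C_\infty$ with $|p(x)-p_\infty|\le\frac{C_\infty}{\log(e+|x|)}$ for all $x$.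

*Example.* Let $T\ge1$ be an integer, $u(x)=\min\{T,\log^+(1/|x|)\}$, $\frac1p=\frac12+\eta u$ with $0<\eta T\le\frac14$. Then $u$ takes values in $[0,T]$ and is Lipschitz with constant $e^T$. If $|x-y|=e^{-s}<\frac12$, then $|\frac1{p(x)}-\frac1{p(y)}|\,s\le\eta s\min\{T,e^{T-s}\}$. For $s\le T$ this is at most $\eta T^2$; for $s>T$ it is at most $\eta T$, because $se^{-s}$ decreases on $[1,\infty)$. So the $LH_0$ constant is controlled by $\eta T^2$. This example is the building block of everything below.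

**Known Result.** Let $p(\cdot)\in LH$ with $1<p_-\le p_+<\infty$. If $w\in A_{p(\cdot)}$, then $\|(Mf)w\|_{p(\cdot)}\le C\|fw\|_{p(\cdot)}$ for all $f$, where $M$ is the Hardy–Littlewood maximal operator. Conversely, if this weighted inequality holds, then $w\in A_{p(\cdot)}$, even without assuming $p(\cdot)\in LH$.

The problem, posed in "The maximal operator, weights and extrapolation on variable Lebesgue spaces" (https://wiki-emerita.it.helsinki.fi/download/attachments/455752582/Cruz-Uribe,Helsinki.pdf?version=1&modificationDate=1465561982324&api=v2) under the title "Can we eliminate the LH condition?", is the following conjecture, labeled [LD, PH].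

**Conjecture.** Let $1<p_-\le p_+<\infty$, suppose $M$ is bounded on the unweighted $L^{p(\cdot)}$, and let $w\in A_{p(\cdot)}$. Then $\|(Mf)w\|_{p(\cdot)}\le C\|fw\|_{p(\cdot)}$ for all $f$.

Two cases are immediate. For $w\equiv1$ the conclusion is the hypothesis. For constant $p$ the conclusion is Muckenhoupt's theorem, by the example above. We shall see that in general the conjecture is **false, in every dimension**.

## 3. Summing over disjoint balls, and the cost of a jump

Let us try to prove the conjecture, at least for averages over a disjoint family $Q_1,\dots,Q_N$ of cubes. For one cube, Hölder's inequality and $w\in A_{p(\cdot)}$ give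
$$\Big(\frac1{|Q_m|}\int_{Q_m}|f|\Big)\|w\chi_{Q_m}\|_{p(\cdot)}\le2[w]_{A_{p(\cdot)}}\|fw\chi_{Q_m}\|_{p(\cdot)} .\tag{1}$$
If $p$ is constant, we raise (1) to the power $p$ and sum over $m$. If $p$ varies, this is where we stop: the norm of a sum of disjointly supported functions is not determined by the norms of the summands. Unit-norm bumps placed on the $N$ cores of Section 1 add up to norm $N^{5/8}$; placed on the rims $I_m\setminus J_m$ they add up to norm $N^{1/2}$. Boundedness of $M$ on the unweighted space limits this loss, but only in the combination $N^{1/8}h^{5/8}\lesssim1$, and the weighted inequality needs $N^{1/8}h^{1/4}\lesssim1$.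

Can the comb itself be turned into a counterexample, with $h\to0$ and suitable $N$? No: a jump of the exponent already destroys the unweighted hypothesis. At the left end of a core (put it at $0$) the exponent is $2$ for $x<0$ and $\frac85$ for $0<x<h$. Let $f(x)=x^{-9/16}\chi_{(0,h)}(x)$. Then $f\in L^{p(\cdot)}$ because $\frac9{16}\cdot\frac85=\frac9{10}<1$. For $-h<x<0$, averaging over $(x,|x|)$ gives
$$Mf(x)\ge\frac1{2|x|}\int_0^{|x|}t^{-9/16}dt=\frac87|x|^{-9/16},$$
which is not square integrable near $0$, since $2\cdot\frac9{16}>1$. So $M$ is not bounded on $L^{p(\cdot)}$.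

The way out is to lower the exponent gradually. Replace the two values by $\frac1p=\alpha+\eta u$, where $u$ counts logarithmic layers up to depth $T$. The last example of Section 2 shows that $\eta\lesssim T^{-2}$ keeps the local regularity under control. Passing to layer $i$ changes $1/p$ by only $\eta i$, so $N$ copies lose the factor $N^{\eta i}$. With $N=e^{n\sigma/\eta}$ copies this factor is $e^{n\sigma i}$, exponential in the depth, however small $\eta$ is. The weight $e^{nbu}$ is also exponential in the depth. Hence the critical values of $b$ for one block and for the family differ by $\sigma$, uniformly in $T$, and unbounded growth can come from the number $T$ of layers.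

## 4. Graded blocks and the three theorems

From here on $M$ is the uncentered maximal operator over balls and $A_{p(\cdot)}$ is tested on balls. Every cube lies in a ball of comparable volume and conversely. So the two maximal functions are pointwise comparable and, norms being monotone, the two versions of $[w]_{A_{p(\cdot)}}$ are comparable.

**Construction.** Fix
$$0<\alpha<1,\quad\lambda\ge0,\quad\beta:=\alpha+\lambda<1,\quad0<\sigma<\beta,\quad\varepsilon_*:=\min\{\tfrac\alpha3,\tfrac{1-\alpha}2\},$$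
$$0<\eta_T\le\varepsilon_*/T^2\ (T=1,2,\dots),\qquad r_T:=e^{-\lambda/\eta_T}\le1,\qquad N_T:=\lceil e^{n\sigma/\eta_T}\rceil .$$
For each $T$ take $N_T$ points, called group $T$. Index all points as $x_j$, let $T_j$ be the group of $x_j$, put $\mathcal A_T=\{j:T_j=T\}$, and write $r_j:=r_{T_j}$, $\eta_j:=\eta_{T_j}$. The balls $B_j:=B(x_j,r_j)$ are called blocks. Assume:

* (S1) the balls $B(x_j,3r_j)$ are pairwise disjoint;
* (S2) there is $C_0$ such that for every ball $B$ of radius $\rho$, $\displaystyle\sum_{j:\,B\cap B_j\ne\emptyset,\ r_j\le10\rho}(r_j/\rho)^{3n/4}\le C_0$.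

Let $u_j(x)=\min\{T_j,\log^+(r_j/|x-x_j|)\}$, which vanishes off $B_j$, let $G=\mathbb R^n\setminus\bigcup_jB_j$, and put
$$\frac1{p(x)}=\alpha+\sum_j\eta_ju_j(x),\qquad w_b(x)=\exp\Big(nb\sum_ju_j(x)\Big)\quad(b\in\mathbb R).\tag{2}$$

The parameter $\lambda$ allows the blocks to shrink; with $\lambda=0$ they are all unit balls. On $G$ we have $p=p_0:=1/\alpha$ and $w_b=1$. On a block, $w_b$ is a truncated multiple of $|x-x_j|^{-nb}$. Since $\eta_TT\le\varepsilon_*<1$, we get $\alpha\le\frac1p\le\alpha+\varepsilon_*$, and therefore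
$$p_+=p_0<\infty,\quad p_-\ge\tfrac2{1+\alpha}>1,\quad\alpha p_-\ge\tfrac\alpha{\alpha+\alpha/3}=\tfrac34,\quad(p')_-\ge\tfrac1{1-\alpha},\quad(p')_+\le\tfrac2{1-\alpha}<\infty.\tag{3}$$
Also $\eta_TT^2\le1$ and $1/\eta_T\ge T^2$.

**Theorem A.** For $p,w_b$ as above:

1. $w_b\in A_{p(\cdot)}\iff\beta-1<b<\beta$.
2. $\|(Mf)w_b\|_{p(\cdot)}\le C\|fw_b\|_{p(\cdot)}$ for all $f$ $\iff\beta-1<b<\beta-\sigma$.
3. If $b\ge\beta-\sigma$, even the weak-type inequality $\sup_{t>0}t\|w_b\chi_{\{Mf>t\}}\|_{p(\cdot)}\le C\|fw_b\|_{p(\cdot)}$ fails.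

Since $0\in(\beta-1,\beta-\sigma)$, $M$ is bounded on the unweighted $L^{p(\cdot)}$. For every $b\in[\beta-\sigma,\beta)$, $w_b\in A_{p(\cdot)}$ but the weighted inequality fails.

**Theorem B.** Take $\alpha=\frac12$, $\lambda=0$, $\sigma=\frac14$, $\eta_T=\frac1{24T^2}$, $b=\frac38$ (so $r_T=1$, $N_T=\lceil e^{6nT^2}\rceil$), with group $T$ at the points $(N_T^2+mN_T)e_1$, $1\le m\le N_T$. Then (S1), (S2) hold, $1<p_-\le p_+<\infty$, $M$ is bounded on $L^{p(\cdot)}$, $w_b\in A_{p(\cdot)}$, and $M$ is not bounded (not even of weak type) on the weighted space. So the conjecture is false.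

**Theorem C.** Let $p_0\in(1,\infty)$, $\varepsilon>0$, and let $g:[1,\infty)\to(0,\infty)$ be any nondecreasing unbounded function.

* (a) There is $p\in LH_0$ with $\|p-p_0\|_\infty<\varepsilon$ and $|p(x)-p_0|\le C\,\dfrac{g(e+|x|)}{\log(e+|x|)}$ for which the conjecture fails. The counterexample weights are $w_b$, $b\in[\frac1{p_0}-\sigma,\frac1{p_0})$, where $\sigma\in(0,\frac1{p_0})$ may be prescribed. These satisfy $w_b\in A_1$ and $w_b^{p(\cdot)}\in A_1$.
* (b) There is $p$ with $\|p-p_0\|_\infty<\varepsilon$, $p=p_0$ outside a compact set, and $|p(x)-p(y)|\le C\,\dfrac{g(1/|x-y|)}{\log(1/|x-y|)}$ for $|x-y|<\frac12$, for which the conjecture fails.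

Recall that $W\in A_1$ means that the average of $W$ over $B$ is at most $C\operatorname{ess\,inf}_BW$, for all balls $B$. For bounded $g$ the conditions in (a), and those in (b), put $p$ in $LH$, and the Known Result gives the weighted inequality. So neither half of $LH$ can be relaxed by a factor tending to infinity, however slowly.

From now on $w=w_b$. We write $X\lesssim Y$ and $X\approx Y$ for inequalities up to constants depending only on $n,\alpha,\lambda,\sigma,b,C_0$, never on $j,T,i,k,f$ or on balls. Let $\omega_n=|B(0,1)|$.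

## 5. Norms on layers, and how to glue them

**Step 1: passing between modulars and norms.** We need to read norms off modulars up to constants. Let $C\ge1$, $v>0$, $I=\int(|f|/v)^p$.

* (M1) If $I\le C$, then $\|f\|_{p(\cdot)}\le C^{1/p_-}v$.
* (M2) If $I\ge C^{-1}$, then $\|f\|_{p(\cdot)}\ge C^{-1/p_-}v$.
* (M3) If $I\ge C^{-1}m$ with $m\ge1$, then $\|f\|_{p(\cdot)}\ge C^{-1/p_-}m^{1/p_+}v$.
* (M4) If $\|f\|_{p(\cdot)}\ge cv$ with $0<c\le1$, then $I\ge c^{p_+}$.

For (M1), $\int(|f|/(C^{1/p_-}v))^p\le C^{-1}I\le1$, since $C^{-p/p_-}\le C^{-1}$. For (M3), put $v'=C^{-1/p_-}m^{1/p_+}v$; then $\int(|f|/v')^p=\int(|f|/v)^pC^{p/p_-}m^{-p/p_+}\ge Cm^{-1}I\ge1$, and for any level below $v'$ the modular is strictly larger than $1$, so $\|f\|_{p(\cdot)}\ge v'$. (M2) is the case $m=1$. For (M4), the modular of $f/(cv)$ is at least $1$, and $I=\int(|f|/(cv))^pc^p\ge c^{p_+}$. The same facts hold for $\ell^{(q)}$ and for $p'$.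

**Step 2: cutting blocks into layers.** On each layer both $p$ and $w$ should be nearly constant. For a block $j$ with $T=T_j$ let
$$A_{j,i}=\{e^{-i-1}r_j\le|x-x_j|<e^{-i}r_j\}\ (-1\le i\le T-1),\qquad A_{j,T}=B(x_j,e^{-T}r_j).$$
Then $B_j=\bigcup_{i=0}^TA_{j,i}$. The collars $A_{j,-1}$ lie in $B(x_j,er_j)$ and outside $B_j$, so by (S1) and $e<3$ they are pairwise disjoint subsets of $G$. For $0\le k\le T$ let $A^*_{j,k}$ be the union of the $A_{j,i}$ with $|i-k|\le1$, $-1\le i\le T$. Set $\frac1{q_{j,i}}=\alpha+\eta_ji$ for $0\le i\le T$ and $q_{j,-1}=p_0$. Thus $q_{j,0}=p_0$, $q_{j,i}$ decreases in $i$, and $p_-\le q_{j,i}\le p_0$. On $A_{j,i}$ we have $i\le u_j\le i+1$ for $i\ge0$, and $u_j=0$ for $i=-1$. On $A^*_{j,k}$ we have $k-1\le u_j\le k+2$. Hence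
$$\Big|\frac1p-\frac1{q_{j,i}}\Big|\le\eta_j\ \text{on }A_{j,i},\qquad\Big|\frac1p-\frac1{q_{j,k}}\Big|\le2\eta_j\ \text{on }A_{j,k}^*.\tag{4}$$

**Step 3: the norm of each layer.** This step shows where $\beta=\alpha+\lambda$ comes from. Let $s=r_je^{-k}=e^{-(\lambda/\eta_j+k)}$ with $0\le k\le T_j$. Then $|\log s|\eta_j\le\lambda+T_j\eta_j\le\lambda+1$, so by (4) replacing $p$ by $q_{j,k}$ in $s^{n/p}$ costs only a bounded factor on $A_{j,k}^*$. Since
$$\Big(\frac\lambda{\eta_j}+k\Big)(\alpha+\eta_jk)=\frac{\lambda\alpha}{\eta_j}+(\alpha+\lambda)k+\eta_jk^2\qquad\text{and}\qquad\eta_jk^2\le1,$$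
we obtain on $A^*_{j,k}$
$$s^{n/p(x)}\approx s^{n/q_{j,k}}=r_j^{n\alpha}e^{-n\beta k}e^{-n\eta_jk^2}\approx r_j^{n\alpha}e^{-n\beta k}.\tag{5}$$
We claim that, for $-1\le i\le T_j$,
$$\|w\chi_{A_{j,i}}\|_{p(\cdot)}\approx r_j^{n\alpha}e^{-n(\beta-b)i},\qquad\|w^{-1}\chi_{A_{j,i}}\|_{p'(\cdot)}\approx r_j^{n(1-\alpha)}e^{-n(1-\beta+b)i}.\tag{6}$$
Since $w\approx e^{nbi}$ on $A_{j,i}$, it suffices to take $b=0$. For $i=-1$, $p=p_0$ and $w=1$, and $|A_{j,-1}|\approx r_j^n$ gives the claim. For $i\ge0$ put $V=r_j^ne^{-ni}\approx|A_{j,i}|$ and $v=r_j^{n\alpha}e^{-n\beta i}$. By (5), $V^{1/p(x)}\approx v$ on $A_{j,i}$. As $p$ is bounded, $\int_{A_{j,i}}v^{-p(x)}dx\approx\int_{A_{j,i}}V^{-1}dx\approx1$, and (M1), (M2) give the first half. The second half is the same computation with $V^{1/p'(x)}=V\cdot V^{-1/p(x)}\approx V/v$.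

For $f\ge0$ put $a_{j,i}=\|fw\chi_{A_{j,i}}\|_{p(\cdot)}$ and $m_{j,i}=|A_{j,i}|^{-1}\int_{A_{j,i}}f$. Hölder's inequality and (6) give $m_{j,i}\lesssim r_j^{-n}e^{ni}\,a_{j,i}\,r_j^{n(1-\alpha)}e^{-n(1-\beta+b)i}$, that is,
$$m_{j,i}\lesssim r_j^{-n\alpha}e^{n(\beta-b)i}a_{j,i}.\tag{7}$$

**Step 4: gluing.** We now want to compute the norm of a function from its norms on the layers. There are very many layers, so freezing the exponent on each needs a lemma. The deviation of the exponent must be so small, relative to the number of pieces, that very small norms contribute negligibly.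

**Lemma 1.** On a measure space let $E_\nu$ be disjoint, let $1\le p_-\le p(x),q_\nu\le p_+<\infty$ with $|1/p-1/q_\nu|\le\epsilon_\nu$ on $E_\nu$, and let $\sum_\nu e^{-\kappa/\epsilon_\nu}\le K<\infty$ for some $\kappa>0$ (with $e^{-\kappa/0}=0$). Then for $f$ supported in $\bigcup E_\nu$, $\|f\|_{p(\cdot)}\approx\big\|(\|f\chi_{E_\nu}\|_{p(\cdot)})_\nu\big\|_{\ell^{(q)}}$, with constants depending on $\kappa,K,p_\pm$.

*Proof.* Let $a_\nu=\|f\chi_{E_\nu}\|_{p(\cdot)}$ and discard indices with $a_\nu=0$. On $E_\nu$ we have $|p-q_\nu|=pq_\nu|1/p-1/q_\nu|\le p_+^2\epsilon_\nu$. By homogeneity and (M1) it suffices to bound each modular when the other is at most $1$. If $\epsilon_\nu=0$, then $p=q_\nu$ on $E_\nu$ and $\int_{E_\nu}|f|^p=a_\nu^{q_\nu}$, so such indices cause no loss; let $\epsilon_\nu>0$ below.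

(i) Let $\sum a_\nu^{q_\nu}\le1$. Then $a_\nu\le1$, and $\int_{E_\nu}|f|^p=\int_{E_\nu}(|f|/a_\nu)^pa_\nu^p\le\sup_{E_\nu}a_\nu^{p(x)}$. Put $\kappa'=\kappa p_+/p_-$. If $a_\nu^{q_\nu}\ge e^{-\kappa'/\epsilon_\nu}$, then $a_\nu^{-1}\le e^{\kappa'/\epsilon_\nu}$ because $q_\nu\ge1$, and
$$a_\nu^{p(x)}\le a_\nu^{q_\nu}a_\nu^{-p_+^2\epsilon_\nu}\le e^{\kappa'p_+^2}a_\nu^{q_\nu}.$$
Otherwise $a_\nu^{p(x)}=(a_\nu^{q_\nu})^{p(x)/q_\nu}\le e^{-\kappa'p_-/(p_+\epsilon_\nu)}=e^{-\kappa/\epsilon_\nu}$. Summing, $\int|f|^p\le e^{\kappa'p_+^2}+K$.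

(ii) Let $\int|f|^p\le1$ and $\mu_\nu=\int_{E_\nu}|f|^p$. Then $a_\nu\le1$ and $1=\int_{E_\nu}(|f|/a_\nu)^p\le a_\nu^{-\sup_{E_\nu}p}\mu_\nu$. Hence
$$a_\nu^{q_\nu}\le a_\nu^{\sup_{E_\nu}p}a_\nu^{-p_+^2\epsilon_\nu}\le\mu_\nu a_\nu^{-p_+^2\epsilon_\nu}.$$
If $a_\nu^{q_\nu}\ge e^{-\kappa/\epsilon_\nu}$, then $a_\nu^{-1}\le e^{\kappa/\epsilon_\nu}$ and the right side is at most $e^{\kappa p_+^2}\mu_\nu$. Otherwise $a_\nu^{q_\nu}<e^{-\kappa/\epsilon_\nu}$. Summing, $\sum a_\nu^{q_\nu}\le e^{\kappa p_+^2}+K$. $\square$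

We apply Lemma 1 to the partition of $\mathbb R^n$ into $G$ (with $q_G=p_0$, $\epsilon_G=0$) and the $A_{j,i}$, $0\le i\le T_j$ (with $q_{j,i}$ and $\epsilon=\eta_j$). The summability hypothesis holds with $\kappa=n\sigma+1$: since $N_T\le2e^{n\sigma/\eta_T}$,
$$\sum_TN_T(T+1)e^{-\kappa/\eta_T}\le\sum_T2(T+1)e^{-1/\eta_T}\le\sum_T2(T+1)e^{-T^2}<\infty.\tag{8}$$
Using Lemma 1 for counting measure with singletons $E_\nu$, we also get from (8):
$$\ell^{(q)}=\ell^{(\tilde q)}\text{ with equivalent norms if }\tilde q_{j,i}\in[p_-,p_0]\text{ and }|1/q_{j,i}-1/\tilde q_{j,i}|\le\eta_j.\tag{9}$$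
So a shift by one layer is free. A shift by $d$ layers is not; Section 9 measures its cost.

## 6. The maximal operator on neighboring layers, and where a ball can lie

**Step 1: a model estimate for a Lipschitz exponent.** After rescaling, a few neighboring layers look like a fixed ball with a uniformly Lipschitz exponent. The following estimate treats that case.

**Lemma 2.** Let $P:\mathbb R^n\to[p_-,p_+]$ be $L$-Lipschitz, $1<p_-\le p_+<\infty$. For $f\ge0$ supported in $B(0,e)$, $\|(Mf)\chi_{B(0,e)}\|_P\le C(n,p_\pm,L)\|f\|_P$.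

*Proof.* By homogeneity and (M1), assume $\int f^P\le1$ and bound $\int_{B(0,e)}(Mf)^P$. Put $R=P/p_-\ge1$. Let $B$ be a ball of radius $\rho$ and $x\in B$. If $|B|\ge1$, then $|B|^{-1}\int_Bf\le|B|^{-1}\int_B(1+f^P)\le2$. Let $|B|<1$ and $R_B=\inf_BR\ge1$. By Jensen's inequality and $f^{R_B}\le1+f^R$ on $B$,
$$\Big(\frac1{|B|}\int_Bf\Big)^{R(x)}\le Z^{R(x)/R_B}=Z\cdot Z^{(R(x)-R_B)/R_B},\qquad Z:=\frac1{|B|}\int_B(1+f^R).$$
Here $Z\ge1$, and since $f^R\le1+f^P$ we have $Z\le2+|B|^{-1}\int f^P\le3/|B|$. Moreover $0\le R(x)-R_B\le2L\rho$, because $R$ is $L$-Lipschitz too. So the last factor is at most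
$$(3/|B|)^{2L\rho}=(3\omega_n^{-1}\rho^{-n})^{2L\rho}\le C,$$
as $\rho\log\frac1\rho$ is bounded for $\rho<\omega_n^{-1/n}$. Altogether $(Mf)^{R(x)}\le C(1+M(f^R)(x))$. Raise this to the power $p_->1$, integrate over $B(0,e)$, and use the maximal theorem in $L^{p_-}$ with $\int(f^R)^{p_-}=\int f^P\le1$. This gives $\int_{B(0,e)}(Mf)^P\le C$. $\square$

**Step 2: scaling to neighboring layers.** We transfer Lemma 2 to $A^*_{j,k}$ with constants independent of $j,k$.

**Lemma 3.** For $f\ge0$ and $0\le k\le T_j$, $\|M(f\chi_{A^*_{j,k}})w\chi_{A^*_{j,k}}\|_{p(\cdot)}\lesssim\|fw\chi_{A^*_{j,k}}\|_{p(\cdot)}$.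

*Proof.* On $A^*_{j,k}$ we have $w\approx e^{nbk}$, so we may drop $w$. Put $s=r_je^{-k}$ and
$$\frac1{P(y)}=\alpha+\eta_j\min\{u_j(x_j+sy),k+2\}.$$
The function $\min\{\log^+(r_j/|x-x_j|),T_j,k+2\}$ is Lipschitz with constant $r_j^{-1}e^{k+2}$, since $\log(r_j/|x-x_j|)$ has gradient of size $1/|x-x_j|$ and is truncated once $|x-x_j|\le r_je^{-k-2}$. Multiplying by $s$ and using $\eta_j\le1$, $1/P$ is $e^2$-Lipschitz. So $P$, which takes values in $[p_-,p_0]$, is $p_0^2e^2$-Lipschitz. On $A_{j,k}^*$ we have $u_j\le k+2$ and all other $u_l$ vanish, so $P(y)=p(x_j+sy)$ there. In the variable $y$, $A^*_{j,k}$ lies in $B(0,e)$.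

Let $v=s^{n/q_{j,k}}$. For $h$ supported in $A_{j,k}^*$ and $H(y)=h(x_j+sy)$,
$$\int\Big(\frac{|h|}{v\mu}\Big)^pdx=\int\Big(\frac{|H|}\mu\Big)^Ps^nv^{-P}dy,\qquad s^nv^{-P}=(s^{n/P}/v)^P\approx1\text{ on the support},$$
by (5). So $\|h\|_{p(\cdot)}\approx v\|H\|_P$. Since $M$ commutes with $y\mapsto x_j+sy$, Lemma 2 applied to $(f\chi_{A^*_{j,k}})(x_j+sy)$ gives the claim. $\square$

**Step 3: positions of a ball relative to the blocks.** All later case distinctions rest on three facts. Let $B$ be a ball of radius $\rho$.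

* (F1) If $B$ meets $B_l$ and $\rho<r_l/10$, then $B\subset B(x_l,1.2r_l)$, and by (S1) $B$ meets no other block.
* (F2) If $B$ meets $B_l$ and $\rho\ge r_l/10$, then $B_l\subset21B$, since points of $B_l$ are within $\rho+2r_l\le21\rho$ of the center of $B$.
* (F3) Let $B\cap A_{j,k}\ne\emptyset$, $k\ge0$, $\rho<r_j/10$. If $\rho<r_je^{-k-1}/10$, then $B\subset A_{j,k}^*$. If $\rho\ge r_je^{-k-1}/10$, then $B\subset B(x_j,30\rho)$.

For (F3): in the first case all points of $B$ have distance less than $r_je^{-k}+0.2r_je^{-k-1}<r_je^{-k+1}$ from $x_j$ and, if $k<T_j$, at least $0.8r_je^{-k-1}>r_je^{-k-2}$. In the second case $r_je^{-k}\le10e\rho$, so $B\subset B(x_j,r_je^{-k}+2\rho)$, and $10e+2<30$.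

## 7. The exact range of $A_{p(\cdot)}$ (Theorem A.1)

Let $\beta-1<b<\beta$ and put $c=\beta-b>0$, $c'=1-\beta+b>0$, so $c+c'=1$. Let $B$ be a ball of radius $\rho$. We bound $\|w\chi_B\|_{p(\cdot)}\|w^{-1}\chi_B\|_{p'(\cdot)}$ by a constant times $|B|$.

**Step 1: balls that are large relative to every block they meet.** Here we show that the blocks change nothing in order of magnitude. Assume every block meeting $B$ has $r_l\le10\rho$. In the modular of $w\chi_B/\rho^{n\alpha}$ the part on $G$ is at most $|B|\rho^{-n\alpha p_0}=\omega_n$. By (6) there is a constant $C_3\ge1$ with $\int_{A_{l,i}}\big(w/(C_3r_l^{n\alpha}e^{-nci})\big)^p\le1$. The number $(r_l/(10\rho))^{n\alpha}e^{-nci}$ is at most $1$, so raising it to the power $p(x)\ge p_-$ gives at most its $p_-$-th power. Hence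
$$\int_{A_{l,i}}\Big(\frac w{\rho^{n\alpha}}\Big)^p\lesssim\Big(\frac{r_l}{10\rho}\Big)^{n\alpha p_-}e^{-ncp_-i}\lesssim\Big(\frac{r_l}\rho\Big)^{3n/4}e^{-nci},$$
using $\alpha p_-\ge\frac34$. Sum over $i\ge0$ and over the blocks meeting $B$: by (S2) the modular is bounded, so $\|w\chi_B\|_{p(\cdot)}\lesssim\rho^{n\alpha}$. In the same way, with $(1-\alpha)(p')_-\ge1\ge\frac34$, $(p')_+<\infty$ and $p'=1/(1-\alpha)$ on $G$, we get $\|w^{-1}\chi_B\|_{p'(\cdot)}\lesssim\rho^{n(1-\alpha)}$. The product is $\lesssim\rho^n\approx|B|$.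

In the remaining case $B$ meets a block $B_l$ with $\rho<r_l/10$, and by (F1) no other block. Fix $k\ge0$ with $B\cap A_{l,k}\ne\emptyset$ and write $r=r_l$, $\eta=\eta_l$, $T=T_l$.

**Step 2: balls that are small relative to their layer.** Here $w$ is nearly constant on $B$ and we check that $p$ is too, in the logarithmic sense. Let $\rho<re^{-k-1}/10$. Then $B\subset A^*_{l,k}$ and $w\approx e^{nbk}$ on $B$. On $A^*_{l,k}$ we have $u_l=\min\{u_l,k+2\}$, which has Lipschitz constant $r^{-1}e^{k+2}$, so $\operatorname{osc}_B(1/p)\le2\rho\,\eta r^{-1}e^{k+2}$. Write $\rho=re^{-k-s}$, $s\ge0$; with $\log\frac1r=\frac\lambda\eta$,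
$$\log\frac1{|B|}\cdot\operatorname{osc}_B(1/p)\lesssim\Big(1+\frac\lambda\eta+k+s\Big)\eta e^{-s}\lesssim1,$$
because $\eta k\le\eta T\le1$. Note that $|B|<1$, since $\rho<1/(10e)$ and $\omega_n<6$. Let $z$ be the center of $B$. Then $1-\frac{p(x)}{p(z)}=p(x)\big(\frac1{p(x)}-\frac1{p(z)}\big)\ge-p_0\operatorname{osc}_B(1/p)$, so
$$\int_B|B|^{-p(x)/p(z)}dx=\int_B|B|^{-1}|B|^{1-p(x)/p(z)}dx\le|B|^{-p_0\operatorname{osc}_B(1/p)}\lesssim1 .$$
By (M1), $\|\chi_B\|_{p(\cdot)}\lesssim|B|^{1/p(z)}$. The same argument for $p'$, which is bounded and satisfies $\operatorname{osc}_B(1/p')=\operatorname{osc}_B(1/p)$, gives $\|\chi_B\|_{p'(\cdot)}\lesssim|B|^{1/p'(z)}$. The factors $e^{\pm nbk}$ cancel and the product is $\lesssim|B|$.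

**Step 3: balls that reach the center of their block on their own scale.** Here layers are summed geometrically. Let $re^{-k-1}/10\le\rho<r/10$, and put $\ell=\min\{T,\lfloor\log^+(r/30\rho)\rfloor\}$. If $30\rho\le r$, then (F3) and $30\rho\le re^{-\ell}$ give $B\subset B(x_l,re^{-\ell})=\bigcup_{i\ge\ell}A_{l,i}$. If $30\rho>r$, then $\ell=0$ and (F1) gives $B\subset\bigcup_{i\ge-1}A_{l,i}$. Moreover
$$re^{-\ell}\lesssim\rho:\tag{10}$$
if $\ell<T$, then $\ell>\log(r/30\rho)-1$, so $re^{-\ell}<30e\rho$; if $\ell=T$, then $re^{-T}\le re^{-k}\le10e\rho$. By (6) and the triangle inequality over the layers,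
$$\|w\chi_B\|_{p(\cdot)}\|w^{-1}\chi_B\|_{p'(\cdot)}\lesssim r^{n\alpha}e^{-nc\ell}\cdot r^{n(1-\alpha)}e^{-nc'\ell}=r^ne^{-n\ell}\lesssim|B|.$$
Hence $w\in A_{p(\cdot)}$.

**Step 4: necessity.** We show that at and beyond either endpoint the layers of one block pile up. Let $b\ge\beta$. By (6), $\|w\chi_{A_{j,i}}\|_{p(\cdot)}\gtrsim r_j^{n\alpha}$ for all $0\le i\le T_j$. By (M4) each layer contributes at least a fixed constant to the modular of $w\chi_{B_j}/r_j^{n\alpha}$, so this modular is $\gtrsim T_j$, and by (M3) $\|w\chi_{B_j}\|_{p(\cdot)}\gtrsim T_j^{1/p_0}r_j^{n\alpha}$. Since $\|w^{-1}\chi_{A_{j,0}}\|_{p'(\cdot)}\gtrsim r_j^{n(1-\alpha)}$, the $A_{p(\cdot)}$ quotient on $B_j$ is $\gtrsim T_j^{1/p_0}$, which is unbounded. If $b\le\beta-1$, exchange the roles: by (6), $\|w^{-1}\chi_{A_{j,i}}\|_{p'(\cdot)}\gtrsim r_j^{n(1-\alpha)}$ for all $0\le i\le T_j$, and $\|w\chi_{A_{j,0}}\|_{p(\cdot)}\gtrsim r_j^{n\alpha}$, so the quotient on $B_j$ is $\gtrsim T_j^{1/(p')_+}$.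 $\square$

## 8. Rims and layers of a whole group: failure for $b\ge\beta-\sigma$ (Theorem A.3)

This is the comb of Section 1 with graded cores. Fix $T$ and write $N=N_T$, $r=r_T$, $\eta=\eta_T$, $q_i=q_{j,i}$ for $j\in\mathcal A_T$ (these do not depend on $j$). Let $f=\sum_{j\in\mathcal A_T}\chi_{A_{j,0}}$.

**Step 1: the right-hand side.** We compute $\|fw\|$. The exponent attached to the pieces $A_{j,0}$ is $q_0=p_0$. By Lemma 1 and (6),
$$\|fw\|_{p(\cdot)}\lesssim\mu:=N^{1/p_0}r^{n\alpha}=N^\alpha r^{n\alpha}.$$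

**Step 2: the left-hand side.** We bound it from below, counting all layers. Averaging over $B_j$ gives $Mf\ge|A_{j,0}|/|B_j|=c_n:=1-e^{-n}$ on every $B_j$, $j\in\mathcal A_T$. By Lemma 1 and (6), $\|w\chi_{\bigcup_{\mathcal A_T}B_j}\|_{p(\cdot)}$ is comparable to the $\ell^{(q)}$ norm of the sequence $(r^{n\alpha}e^{-n(\beta-b)i})_{j\in\mathcal A_T,\,0\le i\le T}$. The modular of this sequence divided by $\mu$ is
$$\sum_{i=0}^TN\big(N^{-\alpha}e^{-n(\beta-b)i}\big)^{q_i}=\sum_{i=0}^TN^{q_i\eta i}e^{-n(\beta-b)iq_i}\ge\sum_{i=0}^Te^{n(\sigma-\beta+b)iq_i}\ge T+1.$$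
The equality is $1-\alpha q_i=q_i(\frac1{q_i}-\alpha)=q_i\eta i$; the first inequality is $N\ge e^{n\sigma/\eta}$; the second is $b\ge\beta-\sigma$. So the sequence has norm at least $(T+1)^{1/p_0}\mu$ by (M3).

**Step 3: conclusion.** With $t=c_n/2$ the set $\{Mf>t\}$ contains $\bigcup_{\mathcal A_T}B_j$, so
$$t\,\|w\chi_{\{Mf>t\}}\|_{p(\cdot)}\gtrsim(T+1)^{1/p_0}\|fw\|_{p(\cdot)}.$$
Let $T\to\infty$: the weak-type inequality fails. Since $t\chi_{\{Mf>t\}}\le Mf$, so does the strong one. $\square$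

## 9. The cost of a shift by $d$ layers: boundedness for $\beta-1<b<\beta-\sigma$ (Theorem A.2)

**Step 1: necessity of the range.** We check that the strong inequality forces $\beta-1<b<\beta-\sigma$. By Section 8 it forces $b<\beta-\sigma$. By the converse part of the Known Result it also forces $w\in A_{p(\cdot)}$, hence $b>\beta-1$ by Theorem A.1. Only the balls $B_j$ matter in Step 4 of Section 7, and for them the converse is a short computation. On $B_j$ both $w$ and $w^{-1}$ are bounded. Put $\nu=\|w^{-1}\chi_{B_j}\|_{p'(\cdot)}$, $h=(w^{-1}\chi_{B_j}/\nu)^{p'(\cdot)-1}\chi_{B_j}$ and $f=hw^{-1}$. As $(p'-1)p=p'$, $\int h^p=\int_{B_j}(w^{-1}/\nu)^{p'}=1$, so $\|fw\|_{p(\cdot)}=1$. Also $\int f=\nu\int_{B_j}(w^{-1}/\nu)^{p'}=\nu$, so $Mf\ge\nu/|B_j|$ on $B_j$. The strong inequality gives $|B_j|^{-1}\|w\chi_{B_j}\|_{p(\cdot)}\,\nu\le C$.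

For the rest let $c_1=\beta-\sigma-b>0$, $c_2=1-\beta+b>0$, and $f\ge0$ with $\|fw\|_{p(\cdot)}<\infty$. By Lemma 1 applied to $fw$, and homogeneity, we may assume
$$\sum_j\sum_{0\le i\le T_j}a_{j,i}^{q_{j,i}}\le1,\qquad\|f\chi_G\|_{p_0}\le1,\tag{11}$$
and must show $\|(Mf)w\|_{p(\cdot)}\lesssim1$. Note that $a_{j,i}\le1$, and that $\sum_ja_{j,-1}^{p_0}\le1$ because the collars are disjoint subsets of $G$, where $p=p_0$ and $w=1$.

**Step 2: pointwise bounds.** We split $Mf$ into a local part, a part seen at scales larger than the blocks, and a transfer between layers of one block. Let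
$$g=\sum_j\Big(\frac1{|B_j|}\int_{B_j}f\Big)\chi_{B_j},\qquad H=M(f\chi_G+g),\qquad h_j=\inf_{B_j}H .$$
Then for $x\in A_{j,k}$ with $k\ge0$,
$$Mf(x)\lesssim M(f\chi_{A_{j,k}^*})(x)+h_j+\sum_{i=-1}^{T_j}\min(1,e^{n(k-i)})\,m_{j,i},\tag{12}$$
and for $x\in G$,
$$Mf(x)\lesssim H(x)+\sum_j\chi_{A_{j,-1}}(x)\,M(f\chi_{A_{j,0}})(x).\tag{13}$$

*Proof.* Let $B\ni x$ have radius $\rho$. If every block $B_l$ meeting $B$ satisfies $\rho\ge r_l/10$, then by (F2), and since $f$ and $g$ have the same integral over each block,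
$$\int_Bf\le\int_{B\cap G}f+\sum_{l:B_l\cap B\ne\emptyset}\int_{B_l}f\le\int_{21B}(f\chi_G+g).\tag{14}$$

*Proof of (12).* Let $x\in A_{j,k}$.

First suppose $\rho\ge r_j/10$. Then all blocks $B_l$ met by $B$ satisfy $\rho\ge r_l/10$; otherwise $l\ne j$ and by (F1) $B$ would meet only $B_l$, but $x\in B\cap B_j$. So (14) applies. Since $B_j\subset21B$, the average of $f\chi_G+g$ over $21B$ is at most $H(y)$ for every $y\in B_j$. Hence the average of $f$ over $B$ is at most $21^nh_j$.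

Next suppose $\rho<r_je^{-k-1}/10$. Then $B\subset A^*_{j,k}$ by (F3), and the average is at most $M(f\chi_{A^*_{j,k}})(x)$.

Finally let $r_je^{-k-1}/10\le\rho<r_j/10$. Then $B\subset B(x_j,30\rho)\cap B(x_j,1.2r_j)\subset\bigcup_{i\ge-1}A_{j,i}$. If $A_{j,i}$ meets $B$, then $r_je^{-i}\lesssim\rho$: for $i<T_j$ because $r_je^{-i-1}<30\rho$, and for $i=T_j$ because $\rho\gtrsim r_je^{-k}\ge r_je^{-T_j}$. So $\rho^{-n}|A_{j,i}|\lesssim1$, and $\rho\gtrsim r_je^{-k}$ gives $\rho^{-n}|A_{j,i}|\lesssim e^{n(k-i)}$. Hence the average is $\lesssim\sum_i\min(1,e^{n(k-i)})m_{j,i}$.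

*Proof of (13).* Let $x\in G$. If (14) applies, the average is at most $21^nH(x)$. Otherwise, by (F1), $B$ meets exactly one block $B_l$, $\rho<r_l/10$, and $B\subset B(x_l,1.2r_l)$. As $1.2<e$, $x\in A_{l,-1}$. All points of $B$ have distance at least $r_l-2\rho>r_l/e$ from $x_l$, so $B\subset A_{l,-1}\cup A_{l,0}$, and the average is at most $M(f\chi_G)(x)+M(f\chi_{A_{l,0}})(x)$, where $M(f\chi_G)\le H$. $\square$

**Step 3: the large scales.** We bound $g$ and $H$ in the constant-exponent space $L^{p_0}$. By (7) and $c_2=1-(\beta-b)$,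
$$\frac1{|B_j|}\int_{B_j}f\lesssim\sum_{i=0}^{T_j}e^{-ni}m_{j,i}\lesssim r_j^{-n\alpha}\sum_{i=0}^{T_j}e^{-nc_2i}a_{j,i}.$$
Since $\alpha p_0=1$, the factor $|B_j|\,r_j^{-n\alpha p_0}$ is a constant. Using Minkowski's inequality, then $a_{j,i}\le1$ and $p_0\ge q_{j,i}$,
$$\|g\|_{p_0}\lesssim\sum_ie^{-nc_2i}\Big(\sum_{j:T_j\ge i}a_{j,i}^{p_0}\Big)^{1/p_0}\le\sum_ie^{-nc_2i}\lesssim1.$$
By the maximal theorem in $L^{p_0}$, $\|H\|_{p_0}\lesssim1$. Also $\sum_j(r_j^{n\alpha}h_j)^{p_0}=\sum_jr_j^nh_j^{p_0}\lesssim\int H^{p_0}\lesssim1$.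

**Step 4: the part on $G$.** We integrate (13). By Lemma 3 with $k=0$, applied to $f\chi_{A_{j,0}}$, and since $p=p_0$, $w=1$ on $A_{j,-1}$, we have $\|M(f\chi_{A_{j,0}})\chi_{A_{j,-1}}\|_{p_0}\lesssim a_{j,0}$. The collars are disjoint and $q_{j,0}=p_0$, so
$$\|(Mf)\chi_G\|_{p_0}\lesssim\|H\|_{p_0}+\Big(\sum_ja_{j,0}^{p_0}\Big)^{1/p_0}\lesssim1.$$

**Step 5: the local term on blocks.** We bound the contribution of $M(f\chi_{A^*_{j,k}})$ in (12). By Lemma 3 its weighted norm on $A_{j,k}$ is $\lesssim a_{j,k-1}+a_{j,k}+a_{j,k+1}$, with $a_{j,T_j+1}:=0$. By Lemma 1 it suffices to bound the $\ell^{(q)}$ norms of the three parts, with exponent $q_{j,k}$ at the place $(j,k)$. The middle part has norm at most $1$. For $a_{j,k+1}$, use $a_{j,k+1}\le1$ and $q_{j,k}\ge q_{j,k+1}$, so $a_{j,k+1}^{q_{j,k}}\le a_{j,k+1}^{q_{j,k+1}}$. For $a_{j,k-1}$ with $k\ge1$, use (9), because $\frac1{q_{j,k}}-\frac1{q_{j,k-1}}=\eta_j$. For $a_{j,-1}$, at $k=0$, use $q_{j,0}=p_0$ and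 $\sum_ja_{j,-1}^{p_0}\le1$. So the contribution is $\lesssim1$.

**Step 6: reduction of the remaining terms to shifts.** We rewrite the last two terms of (12) as a weighted sum of shifted sequences. Put $\tilde a_{j,0}=a_{j,0}+a_{j,-1}+r_j^{n\alpha}h_j$ and $\tilde a_{j,i}=a_{j,i}$ for $i\ge1$. Since $q_{j,0}=p_0$, (11) and Step 3 give $\|\tilde a\|_{\ell^{(q)}}\lesssim1$. The last two terms of (12) are constant on $A_{j,k}$, and by (6) $\|w\chi_{A_{j,k}}\|_{p(\cdot)}\approx r_j^{n\alpha}e^{-n(\beta-b)k}$. By (7), the term $m_{j,i}$ with $i\le k$ then contributes $e^{-n(\beta-b)(k-i)}a_{j,i}$, and the term with $i>k$ contributes $e^{n(k-i)}e^{n(\beta-b)(i-k)}a_{j,i}=e^{-nc_2(i-k)}a_{j,i}$; the case $i=-1$ and the term $h_j$ are absorbed in $\tilde a_{j,0}$. As $\beta-b=\sigma+c_1$, the weighted norm on $A_{j,k}$ is at most a constant times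
$$y_{j,k}=\sum_{0\le i\le k}e^{-n(\sigma+c_1)(k-i)}\tilde a_{j,i}+\sum_{k<i\le T_j}e^{-nc_2(i-k)}\tilde a_{j,i}.$$
By Lemma 1 it remains to show $\|y\|_{\ell^{(q)}}\lesssim1$. Let $(S_dx)_{j,k}=x_{j,k-d}$, which is $0$ if $k-d\notin[0,T_j]$. It suffices to prove, for $d\ge0$ and with constants independent of $d$,
$$\|S_{-d}x\|_{\ell^{(q)}}\le\|x\|_{\ell^{(q)}},\qquad\|S_dx\|_{\ell^{(q)}}\lesssim e^{n(\sigma+c_1/2)d}\|x\|_{\ell^{(q)}},\tag{15}$$
for then $\|y\|_{\ell^{(q)}}\lesssim\sum_de^{-nc_1d/2}+\sum_de^{-nc_2d}\lesssim1$.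

**Step 7: the shift estimates.** We prove (15); this is where the group size enters, as an upper bound. Let $x\ge0$ with $\sum x_{j,i}^{q_{j,i}}\le1$, so $x_{j,i}\le1$. The first claim holds because $q_{j,k}\ge q_{j,k+d}$ gives $x_{j,k+d}^{q_{j,k}}\le x_{j,k+d}^{q_{j,k+d}}$.

For the second, fix $T$ and $i$ with $k=i+d\le T$. For $j\in\mathcal A_T$ put $R=q_{j,i}\ge s=q_{j,k}$, so $\frac1s-\frac1R=\eta_Td$, and let $X_{T,i}=\sum_{j\in\mathcal A_T}x_{j,i}^R\le1$. By Hölder's inequality, $1-\frac sR=s\eta_Td$ and $N_T\le2e^{n\sigma/\eta_T}$,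
$$\sum_{j\in\mathcal A_T}x_{j,i}^s\le N_T^{1-s/R}X_{T,i}^{s/R}=N_T^{s\eta_Td}X_{T,i}^{s/R}\le2^{p_0}e^{n\sigma ds}X_{T,i}^{s/R},$$
where $s\eta_Td\le p_0\eta_TT\le p_0$ was used for the factor $2^{p_0}$. Therefore
$$\sum_{j\in\mathcal A_T}\big(e^{-n(\sigma+c_1/2)d}x_{j,i}\big)^s\le2^{p_0}e^{-nc_1ds/2}X_{T,i}^{s/R}.$$
It remains to sum over $T$ and $i$, for which we must replace $X^{s/R}$ by $X$. Let $\delta=nc_1p_-/(2p_0)$, and note $\frac sR=(1+R\eta_Td)^{-1}\ge1-p_0\eta_Td$.

If $X_{T,i}\ge e^{-\delta/\eta_T}$, then $X_{T,i}^{s/R}=X_{T,i}\,X_{T,i}^{-(1-s/R)}\le X_{T,i}e^{p_0\delta d}\le X_{T,i}e^{nc_1ds/2}$, because $p_0\delta=nc_1p_-/2\le nc_1s/2$. The exponential is absorbed.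

If $X_{T,i}<e^{-\delta/\eta_T}$, then $X_{T,i}^{s/R}\le e^{-\delta p_-/(p_0\eta_T)}\le e^{-\delta p_-T^2/p_0}$.

Summing, the modular of $e^{-n(\sigma+c_1/2)d}S_dx$ is at most $2^{p_0}\big(1+\sum_T(T+1)e^{-\delta p_-T^2/p_0}\big)\lesssim1$, and (M1) gives (15). $\square$

Steps 4 to 7 give $\|(Mf)w\|_{p(\cdot)}\lesssim1$. This proves Theorem A.

## 10. Unit blocks marching to infinity (Theorem B)

**Step 1: a configuration for $\lambda=0$.** We need positions of the points satisfying (S1) and (S2) with all $r_T=1$. Assume $N_1\ge12$ and $N_{T+1}\ge4N_T$, and place group $T$ at $(N_T^2+mN_T)e_1$, $1\le m\le N_T$. It is contained in $(N_T^2,2N_T^2]e_1$. Within group $T$ the distances are at least $N_T\ge12$, and between groups they are at least $N_{T+1}^2-2N_T^2\ge14N_T^2$, so (S1) holds.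

For (S2) only $\rho\ge\frac1{10}$ matters, since $r_j=1$. The centers of blocks met by $B$ lie in a segment of length $L=2\rho+2$ on the $e_1$-axis. Group $T$ contributes at most $\min(N_T,1+L/N_T)\le1+\sqrt L$ of them: consider $N_T\le\sqrt L$ and $N_T>\sqrt L$ separately. If at least two groups are met and $T'$ is the largest, then
$$L\ge N_{T'}^2-2N_{T'-1}^2\ge\tfrac78N_{T'}^2\ge\tfrac784^{2T'},$$
so the number of groups met is $\lesssim\log(e+L)$. Hence at most $C(1+\sqrt L)\log(e+L)\le C'(1+\rho)^{3/4}$ blocks are met, and the sum in (S2) is at most $C'(1+\rho)^{3/4}\rho^{-3n/4}\le C''$ for $\rho\ge\frac1{10}$.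

**Step 2: the parameters of Theorem B.** We check that they are admissible. With $\alpha=\frac12$ we have $\varepsilon_*=\min\{\frac16,\frac14\}=\frac16$, and $\eta_T=\frac1{24T^2}\le\varepsilon_*/T^2$. Next, $n\sigma/\eta_T=6nT^2$, so $N_T=\lceil e^{6nT^2}\rceil$, $N_1\ge e^6>12$, and
$$N_{T+1}\ge e^{6n(2T+1)}e^{6nT^2}\ge e^{18}e^{6nT^2}\ge8e^{6nT^2}\ge4N_T .$$
So Step 1 applies and (S1), (S2) hold. Finally $\beta=\frac12$ and $b=\frac38\in[\beta-\sigma,\beta)=[\frac14,\frac12)$. By (3), $1<p_-\le p_+<\infty$. By Theorem A, $M$ is bounded on $L^{p(\cdot)}$ (case $b=0$), $w_{3/8}\in A_{p(\cdot)}$, and the weighted inequality fails even in weak form. The conjecture is disproved. $\square$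

## 11. How far the exponent is from log-Hölder (Theorem C)

**Step 1: the modulus of continuity in general.** We compute it for every exponent of the form (2). Let $|x-y|=e^{-s}<\frac12$. At most two of the $u_j$ are nonzero at $x$ or $y$. Each $u_j$ has values in $[0,T_j]$ and Lipschitz constant $r_j^{-1}e^{T_j}=e^{\lambda/\eta_j+T_j}$. So
$$\Big|\frac1{p(x)}-\frac1{p(y)}\Big|\le2\sup_T\eta_T\min\{T,e^{\lambda/\eta_T+T-s}\}.\tag{16}$$
If $s>\lambda/\eta_T+T\ (\ge1)$, then, as $se^{-s}$ decreases on $[1,\infty)$,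
$$s\,\eta_Te^{\lambda/\eta_T+T-s}\le\eta_T(\lambda/\eta_T+T)\le\lambda+1.\tag{17}$$
If $s\le\lambda/\eta_T+T$, then
$$s\,\eta_TT\le T\lambda+\eta_TT^2\le T\lambda+1.\tag{18}$$
Also $|p(x)-p(y)|\le p_0^2|1/p(x)-1/p(y)|$. In particular, if $\lambda=0$ (as in Theorem B), then $p\in LH_0$.

**Step 2: Theorem C(a), the exponent.** We use Section 10 with $\eta_T$ decreasing fast enough. Put $\alpha=1/p_0$, $\lambda=0$, let $\sigma\in(0,\alpha)$ be the prescribed number, and use the configuration of Section 10. Choose $\eta_T\le\varepsilon_*/T^2$ decreasing so fast that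
$$e^{n\sigma/\eta_1}\ge12,\quad e^{n\sigma/\eta_{T+1}}\ge8e^{n\sigma/\eta_T},\quad g(e^{2n\sigma/\eta_T})\ge T,\quad p_0^2\eta_TT\le\varepsilon/2 .$$
The third condition can be met because $g$ is unbounded and nondecreasing. The first two give $N_1\ge12$ and $N_{T+1}\ge4N_T$. By Step 1, $p\in LH_0$. On blocks of group $T$ we have $N_T^2\le|x|\le2N_T^2+1$, so $\log(e+|x|)\lesssim1/\eta_T$ and
$$\Big|\frac1{p(x)}-\alpha\Big|\log(e+|x|)\lesssim\eta_TT\cdot\frac1{\eta_T}=T\le g(e^{2n\sigma/\eta_T})\le g(N_T^2)\le g(e+|x|).$$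
Off the blocks $p=p_0$. On group $T$, $|p-p_0|\le p_0^2|1/p-\alpha|\le p_0^2\eta_TT\le\varepsilon/2$. This gives the decay and $\|p-p_0\|_\infty<\varepsilon$. By Theorem A with $\beta=\alpha$, $M$ is bounded on $L^{p(\cdot)}$, $w_b\in A_{p(\cdot)}$, and the weighted inequality fails, for every $b\in[\alpha-\sigma,\alpha)$.

**Step 3: Theorem C(a), the $A_1$ properties.** We show that $w_b$ and $w_b^{p(\cdot)}$ are in $A_1$ whenever $\lambda=0$ and $0\le b<\alpha$. Both have the form $W=e^{nv_j(u_j)}$ on $B_j$, $W=1$ on $G$, with $v_j(0)=0$ and $0\le v_j'\le\gamma:=\frac b\alpha<1$. Indeed, for $w_b$ we have $v_j(t)=bt$, and for $w_b^{p(\cdot)}$ we have $v_j(t)=\frac{bt}{\alpha+\eta_jt}$ with $v_j'=\frac{b\alpha}{(\alpha+\eta_jt)^2}\le\frac b\alpha$. In particular $W\ge1$. Let $B$ be a ball of radius $\rho$.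

If $B$ meets no block, $W=1$ on $B$.

Let $\rho\ge\frac1{10}$. Since $u_j\le i+1$ on $A_{j,i}$, $\int_{B_j}W\lesssim\sum_ie^{-ni+n\gamma(i+1)}\lesssim1$. By (F2) the blocks met are disjoint unit balls in $21B$, so their number is $\lesssim|B|$. Hence the average of $W$ over $B$ is $\lesssim1\le\inf_BW$.

Let $\rho<\frac1{10}$ and $B\cap B_l\ne\emptyset$; by (F1) no other block is met. Choose $k\ge0$ with $B\cap A_{l,k}\ne\emptyset$ and argue as in Section 7 with $r=1$. If $\rho<e^{-k-1}/10$, then $B\subset A^*_{l,k}$, where $u_l$ varies by at most $3$, so $W$ is comparable to a constant on $B$. If $\rho\ge e^{-k-1}/10$, define $\ell$ as in Step 3 of Section 7. When $30\rho\le1$ we have $B\subset B(x_l,e^{-\ell})$, and $v_l(u_l)\le v_l(\ell)+\gamma(i+1-\ell)$ on $A_{l,i}$ for $i\ge\ell$, so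
$$\int_BW\lesssim\sum_{i\ge\ell}e^{-ni+nv_l(\ell)+n\gamma(i+1-\ell)}\lesssim e^{-n\ell+nv_l(\ell)}.$$
By (10), $|B|\gtrsim e^{-n\ell}$, and $u_l\ge\ell$ on $B$. So the average is $\lesssim e^{nv_l(\ell)}\le\inf_BW$. When $30\rho>1$, $\int_BW\le\int_{B_l}W+|B|\lesssim1\lesssim|B|$ and $\inf_BW\ge1$.

Hence $W\in A_1$. As $\alpha-\sigma>0$, this covers all $b\in[\alpha-\sigma,\alpha)$, and (a) is proved. $\square$

**Step 4: Theorem C(b), shrinking blocks.** To keep everything in a compact set we use $\lambda>0$. Put $\alpha=1/p_0$, choose $\lambda\in(0,1-\alpha)$ and $\sigma=\lambda/(4n)$. Then $\beta=\alpha+\lambda<1$ and $\sigma<\beta$. Since $e^{n\sigma/\eta_T}=e^{\lambda/(4\eta_T)}$, we have $N_T=\lceil r_T^{-1/4}\rceil\le2r_T^{-1/4}$. Choose $\eta_T\le\varepsilon_*/T^2$ decreasing so fast that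
$$r_T\le2^{-4T-12},\quad r_{T+1}\le r_T/2,\quad p_0^2\eta_TT\le\varepsilon/2,\quad g(e^{1/(T\eta_T)})\ge T .$$
Group $T$ consists of $x=(2^{-T}+mD_T)e_1$, $1\le m\le N_T$, with $D_T=r_T^{1/2}$.

**Step 5: the configuration satisfies (S1).** We check the distances. As $N_TD_T\le2r_T^{1/4}\le2^{-T-2}$, group $T$ lies in $[2^{-T},\frac542^{-T}]e_1$. Within a group the distances are at least $D_T\ge6r_T$, because $r_T^{-1/2}\ge2^8$. For $T'<T$ the gap between groups $T$ and $T'$ is at least $2^{-T'}-\frac542^{-T}\ge\frac382^{-T'}\ge3(r_T+r_{T'})$, because $r_T\le r_{T'}\le2^{-4T'-12}$.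

**Step 6: the configuration satisfies (S2).** We count blocks group by group. If $r_T\le10\rho$, the centers of group-$T$ blocks met by $B$ lie within $11\rho$ of the center of $B$, so their number is at most $\min(N_T,1+22\rho/D_T)$. Moreover $(r_T/\rho)^{3n/4}\lesssim(r_T/\rho)^{3/4}$, since $r_T/\rho\le10$. For $\rho\le1$ the sum in (S2) is
$$\lesssim\sum_{T:\,r_T\le10\rho}\Big(\frac{r_T}\rho\Big)^{3/4}+\sum_T\rho\,r_T^{-1/2}\Big(\frac{r_T}\rho\Big)^{3/4}\lesssim1+\rho^{1/4}\sum_Tr_T^{1/4}\lesssim1,$$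
where the first sum is geometric because $r_{T+1}\le r_T/2$. For $\rho>1$ it is $\lesssim\sum_TN_Tr_T^{3/4}\lesssim\sum_Tr_T^{1/2}\lesssim1$.

**Step 7: the modulus of continuity in (b).** We bound $s$ times each term in (16), where $|x-y|=e^{-s}<\frac12$. For $T$ with $s>\lambda/\eta_T+T$, (17) gives at most $\lambda+1$. Let $s\le\lambda/\eta_T+T$. If $\eta_TTs\le1$, there is nothing more to do. Otherwise $s>1/(T\eta_T)$, and (18) gives
$$\eta_TTs\le T\lambda+1\le(\lambda+1)T\le(\lambda+1)g(e^{1/(T\eta_T)})\le(\lambda+1)g(e^s).$$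
Since $g\ge g(1)>0$, all cases together give $|p(x)-p(y)|\le C\,g(1/|x-y|)/\log(1/|x-y|)$ for $|x-y|<\frac12$.

**Step 8: conclusion of (b).** It remains to collect the properties and apply Theorem A. All blocks lie in a bounded set, so $p=p_0$ off a compact set. As in Step 2, $\|p-p_0\|_\infty\le p_0^2\sup_T\eta_TT<\varepsilon$. By Theorem A, $M$ is bounded on $L^{p(\cdot)}$, $w_b\in A_{p(\cdot)}$ for $b\in[\beta-\sigma,\beta)$, and the weighted inequality fails for these $b$. $\square$
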